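
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Almost-kernels do not characterize h-perfect graphs}


\begin{abstract}
A graph is h-perfect if its stable set polytope is described by the nonnegativity, clique, and odd hole inequalities. In an h-perfect graph, every clique-acyclic superorientation with special nodes has an almost-kernel, and it was conjectured that this property characterizes h-perfection. We disprove the conjecture. The counterexample is a subdivided triangular prism on 14 nodes; it is planar, triangle-free, of maximum degree~3, and all its proper induced subgraphs are h-perfect. We show that the polytope given by the three families of inequalities has exactly one non-integral vertex for this graph, that exactly 14 clique and odd hole constraints are tight there, and that this leaves a superorientation without almost-kernel so little freedom that none exists. We also show that the converse does hold for graphs without odd holes.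
\end{abstract}

\section{Introduction}

\subsection{The question}

All graphs are finite and simple. For a vector $x$ indexed by the nodes of a graph and a set $J$ of nodes, write $x(J)=\sum_{v\in J}x_v$. The \emph{stable set polytope} $\mathrm{STAB}(G)$ of a graph $G=(V,E)$ is the convex hull of the incidence vectors $\chi^S$ of the stable sets $S$ of $G$. An \emph{odd hole} is an induced cycle of odd length at least~5; we identify it with its node set. A stable set contains at most one node of a clique and at most $(|Z|-1)/2$ nodes of an odd hole $Z$, so $\mathrm{STAB}(G)$ is contained in the polytope $P(G)$ defined by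
\begin{equation}\label{eq:P}
\begin{aligned}
x_v&\ge 0 &&(v\in V),\\
x(C)&\le 1 &&(C\text{ a maximal clique}),\\
x(Z)&\le \tfrac{|Z|-1}{2} &&(Z\text{ an odd hole}).
\end{aligned}
\end{equation}
The graph $G$ is \emph{h-perfect} if $\mathrm{STAB}(G)=P(G)$. The integer points of $P(G)$ are exactly the incidence vectors of stable sets, because $0\le x_v\le 1$ on $P(G)$ and $x_a+x_b\le 1$ for every edge $ab$. Hence $G$ is h-perfect if and only if all vertices of $P(G)$ are integral.

The question of this paper is whether h-perfection can be characterized by orienting edges. A \emph{superorientation} $\vec G$ of $G$ is obtained by replacing each edge $uv$ by the arc $uv$, by the arc $vu$, or by both. An arc is \emph{one-way} if its reverse is absent, and a \emph{one-way cycle} is a directed cycle all of whose arcs are one-way. A \emph{kernel} of $\vec G$ is a stable set $S$ such that every node $v\notin S$ has an arc into $S$.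

There are two obvious obstacles to the existence of kernels. The first is a one-way triangle: a kernel of it would be a single node with arcs from both other nodes. We exclude this kind of obstacle by requiring $\vec G$ to be \emph{clique-acyclic}: no clique of $G$ contains a one-way cycle of $\vec G$. The second is a one-way odd cycle $v_0\to v_1\to\dots\to v_{2m}\to v_0$ with $m\ge2$ and without chords. In a kernel $S$ of it, $v_i\notin S$ would hold exactly when $v_{i+1}\in S$, which is impossible around a cycle of odd length. But $S=\{v_2,v_4,\dots,v_{2m}\}$ fails only at $v_0$, it has the maximum possible size $m$, and by rotation we may prescribe the node at which it fails. This suggests the following relaxation.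

\begin{definition}
Let $\vec G$ be a clique-acyclic superorientation of $G$, and let $Z_1,\dots,Z_k$ be the odd holes of $G$ that are one-way cycles in $\vec G$. Select nodes $v_i\in Z_i$ for $i=1,\dots,k$, not necessarily distinct. The result is a \emph{superorientation with special nodes}. An \emph{almost-kernel} of it is a stable set $S$ with the following property: if a node $v\notin S$ has no arc into $S$, then $v=v_i$ for some $i$ with $|Z_i\cap S|=(|Z_i|-1)/2$.
\end{definition}

The following theorem and the conjecture that its converse holds are taken from \cite{ICC}.

\begin{theorem}[\cite{ICC}]\label{thm:known}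
If $G$ is h-perfect, then every clique-acyclic superorientation with special nodes of $G$ has an almost-kernel.
\end{theorem}

The converse is a natural guess. Both the clique inequalities and the odd hole inequalities have counterparts in the definition, namely clique-acyclicity and the special nodes. Moreover, for graphs without odd holes the converse is true (Theorem~\ref{thm:partial}). In general, however, it is false.

\subsection{The results}

Let $\Gamma$ be the graph of Figure~\ref{fig:gamma}, with nodes $A,u,v,C,D,p$, $A',u',v',C',D',p'$, $f,g$ and the 17 edges
\[
\begin{gathered}
Au,\ uC,\ Av,\ vD,\ CD;\qquad A'u',\ u'C',\ A'v',\ v'D',\ C'D';\\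
Ap,\ pp',\ p'A';\qquad Cf,\ fC';\qquad Dg,\ gD'.
\end{gathered}
\]
It is a subdivision of a triangular prism: the two ``triangles'' have corners $A,C,D$ and $A',C',D'$, and the three rungs are the paths $App'A'$, $CfC'$, and $DgD'$. Let $W^*=\{A,A',f,g\}$, and let $x^*$ be the vector with value $\frac23$ on $W^*$ and $\frac13$ on the ten other nodes.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15,
  w/.style={circle,draw,fill=white,inner sep=2pt},
  b/.style={circle,draw,fill=black,inner sep=2pt}]
\node[b,label=left:$A$] (A) at (2,0) {};
\node[w,label=below left:$u$] (u) at (1,1) {};
\node[w,label=above left:$v$] (v) at (1,-1) {};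
\node[w,label=left:$C$] (C) at (0,2) {};
\node[w,label=left:$D$] (D) at (0,-2) {};
\node[w,label=above:$p$] (p) at (3,0) {};
\node[w,label=above:$p'$] (pp) at (4,0) {};
\node[b,label=right:$A'$] (AA) at (5,0) {};
\node[w,label=below right:$u'$] (uu) at (6,1) {};
\node[w,label=above right:$v'$] (vv) at (6,-1) {};
\node[w,label=right:$C'$] (CC) at (7,2) {};
\node[w,label=right:$D'$] (DD) at (7,-2) {};
\node[b,label=above:$f$] (f) at (3.5,2) {};
\node[b,label=below:$g$] (g) at (3.5,-2) {};
\draw[very thick] (A)--(u) (A)--(v) (A)--(p);
\draw[very thick] (AA)--(uu) (AA)--(vv) (AA)--(pp);
\draw[very thick] (C)--(f)--(CC) (D)--(g)--(DD);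
\draw (u)--(C) (v)--(D) (C)--(D) (uu)--(CC) (vv)--(DD) (CC)--(DD) (p)--(pp);
\node at (0.6,0) {$T$};
\node at (6.4,0) {$T'$};
\node at (3.5,1.1) {$Q_C$};
\node at (3.5,-1.1) {$Q_D$};
\end{tikzpicture}
\caption{The graph $\Gamma$. The vector $x^*$ has value $\frac23$ on the four black nodes and $\frac13$ on the white nodes. Thick edges $ab$ are those with $x^*_a+x^*_b=1$; they form two stars and two paths. The boundaries of the four bounded faces are the odd holes $T,T',Q_C,Q_D$, whose inequalities also hold with equality at $x^*$.}
\label{fig:gamma}
\end{figure}

\begin{theorem}\label{thm:main}
\begin{enumerate}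
\item[(a)] The vector $x^*$ is the unique non-integral vertex of $P(\Gamma)$. In particular, $\Gamma$ is not h-perfect, and every proper induced subgraph of $\Gamma$ is h-perfect.
\item[(b)] Every clique-acyclic superorientation with special nodes of $\Gamma$, for every choice of the special nodes, has an almost-kernel.
\end{enumerate}
\end{theorem}

Thus the conjectured converse of Theorem~\ref{thm:known} is false, even for planar triangle-free graphs of maximum degree~3. The following part of it is true. An \emph{odd antihole} is the complement of an odd hole.

\begin{theorem}\label{thm:partial}
Let $G$ be a graph such that every clique-acyclic superorientation with special nodes of $G$ has an almost-kernel. Then: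
\begin{enumerate}
\item[(i)] every induced subgraph of $G$ has the same property;
\item[(ii)] $G$ contains no odd antihole with at least $7$ nodes as an induced subgraph;
\item[(iii)] if $G$ has no odd hole, then $G$ is perfect, and hence h-perfect.
\end{enumerate}
\end{theorem}

\subsection{The idea}\label{sec:idea}

\emph{The fractional point.} On $K_4$, consider the four triangle inequalities $y_i+y_j+y_l\le1$. All four hold with equality only at $y=(\frac13,\frac13,\frac13,\frac13)$. In $K_4$ itself this point is cut off by the clique inequality. Now replace each node of $K_4$ by a tree: two nodes by stars with three leaves (centers $A$, $A'$), two by paths with two edges (centers $f$, $g$). Give the leaves the value $\frac13$ and the centers $\frac23$, so that the tree edges are tight. The edges of $K_4$ become edges between leaves; the one between the two paths is doubled, into $CD$ and $C'D'$. The four triangles become the odd holes $T,T',Q_C,Q_D$, and there is no $4$-clique left to cut the point off. The result is $\Gamma$ with $x^*$. Section~\ref{sec:vertices} reverses this construction: we contract the tight edges at an arbitrary non-integral vertex of $P(\Gamma)$ and show that $K_4$, with all four triangles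 tight, is what remains.

\emph{The orientation.} Each clique and each odd hole is assigned one of its nodes, its \emph{color}, according to the orientation. A fixed-point argument (Section~\ref{sec:colors}) then produces a vertex of $P(G)$ whose tight clique and odd hole constraints have all nodes as colors. If this vertex is integral, it is the incidence vector of an almost-kernel. So if $\vec\Gamma$ has no almost-kernel, the vertex found is always $x^*$. But at $x^*$ exactly $14$ clique and hole constraints are tight, and $\Gamma$ has $14$ nodes. Hence no two tight constraints may share a color, and no tight constraint may have a choice of color. In Section~\ref{sec:orient} these conditions turn out to be contradictory.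

\section{Colors and vertices}\label{sec:colors}

In this section $G$ is any graph, with $n\ge1$ nodes, and $\vec G$ is a clique-acyclic superorientation with special nodes. By a \emph{constraint} we mean a nonempty clique $K$, not necessarily maximal, with right-hand side $b_K=1$, or an odd hole $Z$, with right-hand side $b_Z=\frac{|Z|-1}2$. The constraint $J$ is \emph{tight} at $x$ if $x(J)=b_J$.

\begin{definition}\label{def:color}
A node $v$ of a constraint $J$ is an \emph{allowed color} of $J$ if
\begin{itemize}
\item $J$ is a clique and $v$ has arcs to all other nodes of $J$; or
\item $J$ is an odd hole that is a one-way cycle and $v$ is its special node; or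
\item $J$ is an odd hole that is not a one-way cycle and $v$ has arcs to both its neighbors in $J$.
\end{itemize}
An \emph{admissible coloring} chooses for each constraint one allowed color.
\end{definition}

Every constraint has an allowed color. In a clique, the one-way arcs are acyclic, so some node has no incoming one-way arc, and such a node has arcs to all others. Let $Z$ be an odd hole in which no node has arcs to both its neighbors. Then every node has at most one outgoing arc in $Z$. Since each of the $|Z|$ edges carries at least one arc, each carries exactly one and each node has exactly one outgoing and one incoming arc in $Z$. So $Z$ is a one-way cycle and has a special node.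

\begin{proposition}\label{prop:color}
For every admissible coloring there is a vertex $z$ of $P(G)$ such that every node of $G$ is the color of some constraint tight at $z$. If $z=\chi^S$ is integral, then $S$ is an almost-kernel.
\end{proposition}

If $G$ is h-perfect, then $z$ is always integral; this proves Theorem~\ref{thm:known}.

The existence of $z$ rests on the theorem of Knaster, Kuratowski, and Mazurkiewicz: \emph{if $C_1,\dots,C_n$ are closed subsets of a simplex with vertices $w_1,\dots,w_n$, and for every nonempty $I\subseteq\{1,\dots,n\}$ the face spanned by $\{w_i:i\in I\}$ is contained in $\bigcup_{i\in I}C_i$, then $\bigcap_iC_i\ne\emptyset$.} It will give a point at which tight constraints of all colors are present. To make the boundary condition easy to satisfy, we first drop the inequalities $x_v\ge0$, which have no color, and restore them at the end.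

\begin{proof}
For $n=1$ take $z=1$ in the first statement; for its proof let $n\ge2$. Let $Q$ be the polyhedron of all $x\in\mathbb R^V$ with $x(J)\le b_J$ for all constraints $J$. Then $P(G)\subseteq Q$, since for $x\ge0$ the inequalities of maximal cliques imply those of all cliques. Write $x^+$ for the vector with coordinates $\max(x_v,0)$. We claim:
\begin{equation}\label{eq:plus}
\text{if }x\in Q,\text{ then }x^+\in P(G).
\end{equation}
Indeed, $x^+(J)=x(J^+)$ with $J^+=\{v\in J:x_v>0\}$. If $J$ is a clique, $J^+$ is a clique or empty, so $x(J^+)\le1$. If $J$ is an odd hole and $J^+=J$, there is nothing to show. If $J^+$ misses a node $w\in J$, then the path $J-w$ has a perfect matching with $\frac{|J|-1}2$ edges, and $J^+$ meets each of them in a clique or in the empty set, so $x(J^+)\le\frac{|J|-1}2$.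

\emph{A point with all colors.} Number the nodes $1,\dots,n$ and let $\mathbf 1$ be the all-one vector. For $y\in\mathbb R^n$ with $\sum_iy_i=0$, put
\[
t(y)=\min_J\frac{b_J-y(J)}{|J|},\qquad z(y)=y+t(y)\mathbf 1 .
\]
So $t(y)$ is the largest $t$ with $y+t\mathbf 1\in Q$; it is continuous in $y$, and some constraint is tight at $z(y)$. Consider the simplex
\[
\Delta=\Bigl\{y:\ \sum_iy_i=0,\ y_i\ge-(n+2)\text{ for all }i\Bigr\},
\]
and let $w_i$ be its vertex opposite to the facet $y_i=-(n+2)$. Let $C_i$ be the set of those $y\in\Delta$ for which some constraint of color $i$ is tight at $z(y)$. The sets $C_i$ are closed and cover $\Delta$.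

Let $y\in\Delta$ with $y_i=-(n+2)$. Since $\max_jy_j\ge0$ and $z(y)\le\mathbf 1$ (singletons are cliques), $t(y)\le1$. Hence $z(y)_i\le-n-1$, and for any constraint $J\ni i$ the value of $z(y)(J)$ is at most $-n-1+(n-1)<0<b_J$. A constraint of color $i$ contains $i$, so $y\notin C_i$. On the face spanned by $\{w_i:i\in I\}$ we have $y_j=-(n+2)$ for all $j\notin I$. So this face is disjoint from the $C_j$ with $j\notin I$, and hence covered by the $C_i$ with $i\in I$. By the theorem above, there is a $y\in\bigcap_iC_i$. Thus the point $z(y)\in Q$ has tight constraints of all colors.

\emph{A vertex of $P(G)$.} The constraints tight at $z(y)$, set to equality, define a nonempty face of $Q$. Since $x_v\le1$ on $Q$ for all $v$, the polyhedron $Q$ contains no line, so this face contains a vertex $z$ of $Q$; all colors are still present among the constraints tight at $z$. Suppose that $z$ has a negative coordinate, and let $w=z^+-z$, a nonzero nonnegative vector. Then $z+w=z^+\in P(G)\subseteq Q$ by \eqref{eq:plus}, and $z-w\in Q$ because $z-w\le z$ and all constraints have nonnegative coefficients. So $z$ is the midpoint of two distinct points of $Q$, a contradiction. Hence $z\ge0$, $z=z^+\in P(G)$, and $z$ is a vertex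 of $P(G)$ because $P(G)\subseteq Q$.

\emph{Integral vertices.} Let $z=\chi^S$; then $S$ is stable. Let $v\notin S$, and choose a constraint $J$ of color $v$ that is tight at $z$. If $J$ is a clique, it contains a node $a\in S$, and $va$ is an arc since $a\ne v$. Let $J$ be an odd hole, so that $|J\cap S|=\frac{|J|-1}2$. If $J$ is not a one-way cycle, then some neighbor of $v$ in $J$ belongs to $S$, since otherwise $J\cap S$ would be a stable set in a path with $|J|-3$ nodes and have size at most $\frac{|J|-3}2$; and $v$ has an arc to this neighbor. If $J=Z_i$ is a one-way cycle, then $v=v_i$ and $|Z_i\cap S|=\frac{|Z_i|-1}2$, as the definition of an almost-kernel permits.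
\end{proof}

Two examples show that the vertex $z$ may be integral or not.

\begin{example}[integral outcome]
Let $\vec G$ be the one-way cycle $v_0\to v_1\to\dots\to v_{2m}\to v_0$, $m\ge2$, with special node $v_0$ (indices modulo $2m+1$). The edge $v_iv_{i+1}$ has color $v_i$ and the hole has color $v_0$. At $z=\chi^S$ with $S=\{v_2,v_4,\dots,v_{2m}\}$, all edges except $v_0v_1$ are tight, and so is the hole. The tight edges have colors $v_1,\dots,v_{2m}$, and the hole supplies the missing color $v_0$.
\end{example}

\begin{example}[fractional outcome]\label{ex:antihole}
Let $G$ be the complement of the $7$-cycle on $\mathbb Z_7$: distinct nodes $i,j$ are non-adjacent if and only if $j=i\pm1$. Orient $i\to i+2$ one-way for all $i$ and all other edges both ways. The maximal cliques are the seven triples $K_i=\{i,i+2,i+4\}$, and there are no odd holes (see the proof of Theorem~\ref{thm:partial}(ii)). Since $i\to i+2\to i+4$ is one-way and the edge between $i$ and $i+4=i-3$ is two-way, the only allowed color of $K_i$ is $i$. At $x=\frac13\mathbf 1$ exactly the seven constraints $K_i$ are tight, since smaller cliques have value at most $\frac23$; their colors are all seven nodes. The point $x$ is a vertex of $P(G)$: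 the constraint matrix of the $K_i$ is a circulant with eigenvalues $1+\omega^2+\omega^4$, where $\omega^7=1$, and $1+\eta+\eta^2=0$ holds only for primitive cube roots of unity $\eta$. So the vertex in Proposition~\ref{prop:color} may be fractional, and then the proposition does not give an almost-kernel. Indeed, there is none here, again by the proof of Theorem~\ref{thm:partial}(ii).
\end{example}

To find a superorientation without almost-kernel, one would thus try to orient the graph so that all colors occur among the constraints tight at a fractional vertex. In Example~\ref{ex:antihole} this succeeds in the tightest possible way: seven tight constraints with seven distinct forced colors. The next lemma says that if there is only one fractional vertex, with only as many tight constraints as there are nodes, then this is the only way.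

\begin{lemma}\label{lem:rigid}
Suppose that $P(G)$ has exactly one non-integral vertex $x^*$, and that exactly $n=|V|$ constraints are tight at $x^*$. If $\vec G$ has no almost-kernel, then each constraint tight at $x^*$ has exactly one allowed color, and these $n$ colors are distinct, so that they are all the nodes of $G$.
\end{lemma}

\begin{proof}
Take any admissible coloring and let $z$ be the vertex of Proposition~\ref{prop:color}. As there is no almost-kernel, $z$ is not integral, so $z=x^*$. Hence the colors of the $n$ tight constraints form a bijection onto $V$. If a tight constraint had a second allowed color, changing its color alone would give another admissible coloring. Its colors on the tight constraints would also have to form a bijection onto $V$, but two bijections cannot differ in exactly one place.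
\end{proof}

\section{The odd holes of \texorpdfstring{$\Gamma$}{Gamma} and the point \texorpdfstring{$x^*$}{x*}}\label{sec:gamma}

The graph $\Gamma$ has two symmetries, the reflections of Figure~\ref{fig:gamma}: the \emph{prime symmetry} $X\leftrightarrow X'$, which fixes $f$ and $g$, and the \emph{$CD$-symmetry} $C\leftrightarrow D$, $u\leftrightarrow v$, $f\leftrightarrow g$, $C'\leftrightarrow D'$, $u'\leftrightarrow v'$, which fixes $A,A',p,p'$.

\paragraph{Odd holes.} The rungs form a cut, so a cycle uses no rung or two rungs. In the latter case it joins the two rung ends in each triangle either directly or through the third corner.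
\begin{itemize}
\item \emph{No rung:} the two $5$-cycles $T$ and $T'$ below.
\item \emph{Rungs through $p$ and $f$} (total length $5$): on each side the connection is $AuC$ (length $2$) or $AvDC$ (length $3$), or its primed copy. The cycle lengths are $9,10,10,11$. Rungs through $p$ and $g$ behave in the same way.
\item \emph{Rungs through $f$ and $g$} (total length $4$): on each side the connection is $CD$ (length $1$) or $CuAvD$ (length $4$), or its primed copy. The lengths are $6,9,9,12$, and the two $9$-cycles have the chord $CD$ or $C'D'$, respectively.
\end{itemize}
So $\Gamma$ has girth $5$, its maximal cliques are its edges, and its odd holes are among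
\begin{align*}
T&=\{A,u,C,D,v\}, & T'&=\{A',u',C',D',v'\},\\
Q_C&=\{A,u,C,f,C',u',A',p',p\}, & Q_D&=\{A,v,D,g,D',v',A',p',p\},\\
R_C&=\{A,v,D,C,f,C',D',v',A',p',p\}, & R_D&=\{A,u,C,D,g,D',C',u',A',p',p\}.
\end{align*}
All six are odd holes. For $T,T'$ this follows from the girth. The cycle $Q_C$ misses the nodes $v,D,g,D',v'$, which are incident with exactly the eight edges $Av,vD,CD,Dg,gD',C'D',v'D',A'v'$, so it induces $17-8=9$ edges and has no chord. The cycle $R_C$ misses $u,g,u'$, which are incident with exactly six edges, so it induces $17-6=11$ edges and has no chord. The cases of $Q_D$ and $R_D$ are symmetric. The right-hand sides for $T,T',Q_C,Q_D,R_C,R_D$ are $2,2,4,4,5,5$.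

Identifying sets with incidence vectors, and writing a node for its unit vector, we have
\begin{align}
Q_C+R_C&=T+T'+(A+p)+(p+p')+(p'+A')+(C+f)+(f+C'),\label{eq:I1}\\
Q_D+R_D&=T+T'+(A+p)+(p+p')+(p'+A')+(D+g)+(g+D'),\label{eq:I1b}\\
R_C+R_D&=Q_C+Q_D+(C+D)+(C'+D').\label{eq:I2}
\end{align}
In \eqref{eq:I1}, the nodes $A,C,f,C',A',p',p$ occur twice on both sides, and $u,v,D,u',v',D'$ once. Formula \eqref{eq:I1b} is its image under the $CD$-symmetry. In \eqref{eq:I2}, the nodes $A,A',p,p',C,D,C',D'$ occur twice, and the six others once.

\paragraph{The point $x^*$.} The set $W^*$ is stable, so $x^*$ satisfies every edge inequality, with equality exactly for the ten edges meeting $W^*$. The holes $T,T'$ contain one node of $W^*$ each, so $x^*(T)=x^*(T')=\frac23+\frac43=2$. The holes $Q_C,Q_D$ contain three nodes of $W^*$ each, so $x^*(Q_C)=x^*(Q_D)=3\cdot\frac23+6\cdot\frac13=4$. The holes $R_C,R_D$ also contain three each, so $x^*(R_C)=x^*(R_D)=3\cdot\frac23+8\cdot\frac13=\frac{14}3<5$. No singleton is tight. Thus $x^*\in P(\Gamma)$, and the constraints (in the sense of Section~\ref{sec:colors}) tight at $x^*$ are exactly the fourteen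
\begin{equation}\label{eq:tight}
Au,\,Av,\,Ap,\quad A'u',\,A'v',\,A'p',\quad Cf,\,fC',\quad Dg,\,gD',\quad T,\,T',\,Q_C,\,Q_D .
\end{equation}

\begin{lemma}\label{lem:isvertex}
The point $x^*$ is a vertex of $P(\Gamma)$.
\end{lemma}

\begin{proof}
Let $d\in\mathbb R^V$ satisfy $d(J)=0$ for all constraints $J$ in \eqref{eq:tight}; we must show $d=0$. The edges give numbers $\alpha,\alpha',\gamma,\delta$ with
\[
\begin{gathered}
d_u=d_v=d_p=-d_A=\alpha,\qquad d_{u'}=d_{v'}=d_{p'}=-d_{A'}=\alpha',\\
d_C=d_{C'}=-d_f=\gamma,\qquad d_D=d_{D'}=-d_g=\delta .
\end{gathered}
\]
The holes $T,T',Q_C,Q_D$ now give
\[
\alpha+\gamma+\delta=\alpha'+\gamma+\delta=\alpha+\alpha'+\gamma=\alpha+\alpha'+\delta=0 ,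
\]
the four triangle equations on $K_4$. Hence $\alpha=\alpha'$, $\gamma=\delta$, and $\alpha+2\gamma=0=2\alpha+\gamma$, so all four numbers vanish.
\end{proof}

\section{Superorientations of \texorpdfstring{$\Gamma$}{Gamma}}\label{sec:orient}

In this section we prove Theorem~\ref{thm:main}(b), using part (a), whose proof is given in Section~\ref{sec:vertices} and is independent of this one.

Suppose that some clique-acyclic superorientation with special nodes of $\Gamma$ has no almost-kernel. By Theorem~\ref{thm:main}(a) and the list \eqref{eq:tight} of fourteen tight constraints, Lemma~\ref{lem:rigid} applies. By a \emph{tight} edge or hole we mean one in \eqref{eq:tight}; its \emph{color} is its unique allowed color. We translate the lemma into rules about arcs. Each tight constraint has exactly one allowed color, so: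
\begin{itemize}
\item[$(\alpha)$] Every tight edge is one-way, and its color is its tail.
\item[$(\beta)$] Each of $T,T',Q_C,Q_D$ that is not a one-way cycle contains exactly one node with two outgoing arcs inside it, and this node is its color.
\end{itemize}
Call a node a \emph{tail} if it is the tail of a tight edge. Colors of distinct tight constraints are distinct, so:
\begin{itemize}
\item[$(\gamma)$] A tail is the tail of only one tight edge, and it has at most one outgoing arc inside each of $T,T',Q_C,Q_D$.
\end{itemize}
For the second part of $(\gamma)$, note that a hole containing a node with two outgoing arcs inside it is not a one-way cycle, so by $(\beta)$ this node would be its color.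

The ten tight edges form four trees covering all nodes, and their ten tails are distinct. A tree has one node more than it has edges, so each tree contains exactly one node that is not a tail. Call these nodes
\[
r\in\{A,u,v,p\},\quad r'\in\{A',u',v',p'\},\quad s_C\in\{C,f,C'\},\quad s_D\in\{D,g,D'\}.
\]
The colors of the four tight holes are exactly these four nodes; in particular, each of them is the color of a tight hole containing it.

\emph{None of the four nodes is the center of its tree.} Suppose $r=A$. Then the tails of $Au,Av,Ap$ are $u,v,p$, and $A$ has no outgoing arc. So no hole through $A$ is a one-way cycle, and by $(\beta)$ the node $A$ is not the color of a hole, a contradiction. Suppose $s_C=f$. Then $C\to f\leftarrow C'$, and $f$ has no outgoing arc; the same argument applies. By symmetry, $r'\ne A'$ and $s_D\ne g$. Consequently: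
\begin{itemize}
\item $r\in\{u,v,p\}$; the edge $Ar$ is oriented $A\to r$, and since $A$ is the tail of only one tight edge, the two other tight edges at $A$ point to $A$. Likewise for $r'$ and $A'$.
\item Either $s_C=C$ and $C'\to f\to C$, or $s_C=C'$ and $C\to f\to C'$. Likewise, either $s_D=D$ and $D'\to g\to D$, or $s_D=D'$ and $D\to g\to D'$.
\end{itemize}
All these arcs are one-way by $(\alpha)$. Now we go around the four faces of Figure~\ref{fig:gamma}; at each, rule $(\gamma)$ restricts the orientation of edges that are not tight.

\medskip\noindent\textbf{Step 1 (the edge $pp'$): $r=p$ or $r'=p'$.} Otherwise $p\to A$ and $p'\to A'$, and $p,p'$ are tails. Their neighbors on $Q_C$ are $A,p'$ and $p,A'$, respectively. So an arc $p\to p'$ would give $p$, and an arc $p'\to p$ would give $p'$, two outgoing arcs inside $Q_C$, contradicting $(\gamma)$. But the edge $pp'$ carries at least one arc.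

By the prime symmetry we may assume $r=p$. Then $A\to p$, $u\to A$, $v\to A$, and $u,v$ are tails.

\medskip\noindent\textbf{Step 2 (the hole $T$).} Since $u\to A$, rule $(\gamma)$ for $T$ excludes an arc $u\to C$, so $C\to u$ is one-way. In the same way, $D\to v$ is one-way. An arc $C\to D$ would give $C$ two outgoing arcs inside $T$, and an arc $D\to C$ would give $D$ two. Since $u\to A\leftarrow v$, the hole $T$ is not a one-way cycle, so by $(\beta)$ exactly one of these two arcs is present. The $CD$-symmetry preserves $r=p$, so we may assume that it is $C\to D$. Then $C$ is the color of $T$. Hence $C$ is not a tail, $s_C=C$, and $C'\to f\to C$, where $C'$ is a tail.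

\medskip\noindent\textbf{Step 3 (the hole $Q_C$).} Since $C'\to f$, rule $(\gamma)$ for $Q_C$ excludes an arc $C'\to u'$, so $u'\to C'$ is one-way. If $u'\to A'$, then $u'$ would be a tail with two outgoing arcs inside $Q_C$, contradicting $(\gamma)$. So $A'\to u'$, and since $A'u'$ is the only tight edge at $u'$, the node $u'$ is not a tail. Hence $r'=u'$, and $v'\to A'$, $p'\to A'$, where $v'$ and $p'$ are tails.

\medskip\noindent\textbf{Step 4 (the hole $T'$).} Since $v'\to A'$, rule $(\gamma)$ for $T'$ excludes an arc $v'\to D'$, so $D'\to v'$ is one-way.

\medskip\noindent\textbf{Step 5 (the hole $Q_D$).} If $s_D=D$, then $D'\to g\to D$, so $D'$ is a tail; it has the two outgoing arcs $D'\to g$ and, by Step~4, $D'\to v'$ inside $Q_D$, contradicting $(\gamma)$. If $s_D=D'$, then $D\to g\to D'$, so $D$ is a tail; it has the two outgoing arcs $D\to g$ and, by Step~2, $D\to v$ inside $Q_D$, again contradicting $(\gamma)$.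

\medskip
Both cases are impossible, so every clique-acyclic superorientation with special nodes of $\Gamma$ has an almost-kernel. The argument never refers to the position of a special node in its hole, so it covers all choices of the special nodes. This proves Theorem~\ref{thm:main}(b), given (a). \qed

\section{The non-integral vertices of \texorpdfstring{$P(\Gamma)$}{P(Gamma)}}\label{sec:vertices}

It remains to prove Theorem~\ref{thm:main}(a); the main point is that $P(\Gamma)$ has no non-integral vertex other than $x^*$. Instead of enumerating bases, we contract the tight edges at a non-integral vertex. Tight odd holes then become cycles of a quotient graph, and the vertex property demands many of them. This forces at least four components; the identities \eqref{eq:I1}--\eqref{eq:I2} allow at most four; and the only possibility left is the picture of Section~\ref{sec:idea}.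

\subsection{Slack}

For $x\in P(G)$ and an edge $e=ab$ of a triangle-free graph $G$, let $s_e=1-x_a-x_b\ge0$ be its \emph{slack}. The slack of a walk, written $s(\cdot)$, is the sum of the slacks of its edges, counted with multiplicity. For an odd cycle $Z$ we have $s(Z)=|Z|-2x(Z)$. So the inequality of an odd hole $Z$ says $s(Z)\ge1$, and the hole is tight if and only if $s(Z)=1$.

\begin{lemma}\label{lem:walk}
Let $G$ be triangle-free and $x\in P(G)$. Every closed walk of odd length in $G$ has slack at least $1$.
\end{lemma}

\begin{proof}
A closed walk of odd length that repeats a node splits there into two shorter closed walks, one of which is odd. Repeating this, we find an odd cycle whose edges are among those of the walk, with multiplicity. Since slacks are nonnegative, it suffices to treat odd cycles, and we use induction on the length. A chordless odd cycle has length at least $5$, as $G$ is triangle-free, so it is an odd hole. Let an odd cycle have a chord $e=ab$. The nodes $a,b$ split it into a path $P_1$ of even length and a path $P_2$ of odd length $m\ge3$. The $m-1$ internal nodes of $P_2$ can be paired along edges, so their $x$-values sum to at most $\frac{m-1}2$. Hence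
\[
s(P_2)=m-x_a-x_b-2\,x(\text{internal nodes})\ \ge\ 1-x_a-x_b=s_e ,
\]
so the cycle has at least the slack of the shorter odd cycle $P_1+e$, which is at least $1$ by induction.
\end{proof}

\subsection{Contracting the tight edges}

From now on, $x$ is a non-integral vertex of $P(\Gamma)$, and tightness refers to $x$. Let $U=\{a:0<x_a<1\}$, a nonempty set. Let $F$ be the set of tight edges with both ends in $U$, let $K_1,\dots,K_k$ be the components of the graph $(U,F)$, and let $\mathcal Z$ be the set of tight odd holes contained in $U$. Put
\[
L=\{d\in\mathbb R^U:\ d_a+d_b=0\text{ for all }ab\in F\}.
\]
By Lemma~\ref{lem:walk}, $F$ contains no odd cycle, since its slack would be $0$. So each $K_i$ is bipartite; we call its two color classes simply its \emph{classes}. The vector $x$ is constant on each class, and its values on the two classes of $K_i$ sum to~$1$. (If $K_i$ is a single node, one class is empty; we still assign to it the complementary value.) A vector in $L$ is determined by one value per component, which is arbitrary, so $\dim L=k$.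

\begin{lemma}\label{lem:span}
If $d\in L$ and $d(Z)=0$ for all $Z\in\mathcal Z$, then $d=0$. Hence the functionals $d\mapsto d(Z)$, $Z\in\mathcal Z$, span the dual space of $L$, and at least $k$ of them are distinct.
\end{lemma}

\begin{proof}
Extend $d$ by $0$ to all nodes. We show that $d$ annihilates the left-hand sides of all inequalities of $P(\Gamma)$ tight at $x$; since $x$ is a vertex, this gives $d=0$. If $x_w=0$, then $w\notin U$ and $d_w=0$. Consider a tight edge with an end $a\in U$. Its other end does not have value $1$, since $x_a>0$, nor $0$, since $x_a<1$; so the edge belongs to $F$. Hence $d$ vanishes on all tight edges. Finally, let $Z$ be a tight hole. If $Z\subseteq U$, then $d(Z)=0$ by assumption. Otherwise $Z$ contains a node with value $0$ or $1$; in the latter case its neighbors have value $0$. So there is $w\in Z$ with $x_w=0$. The path $Z-w$ has a perfect matching with $\frac{|Z|-1}2$ edges, and since $x(Z-w)=x(Z)=\frac{|Z|-1}2$, all of them are tight. So $d(Z)=d_w+d(Z-w)=0$.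
\end{proof}

An edge with both ends in $U$ and positive slack is called a \emph{slack edge}. So every edge with both ends in $U$ is either in $F$ or a slack edge.

\begin{lemma}\label{lem:quotient}
\begin{enumerate}
\item[(i)] No slack edge has both ends in the same component $K_i$.
\item[(ii)] Let $a_1a_2$ and $b_1b_2$ be slack edges with $a_1,b_1\in K_i$ and $a_2,b_2\in K_j$, $i\ne j$. Then $a_1,b_1$ are in the same class of $K_i$, and $a_2,b_2$ are in the same class of $K_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $ab$ be a slack edge with both ends in $K_i$. If $a,b$ are in the same class, an $F$-path from $a$ to $b$ is even and closes up with $ab$ to an odd closed walk of slack $s_{ab}=1-x_a-x_b<1$, contradicting Lemma~\ref{lem:walk}. If they are in opposite classes, then $x_a+x_b=1$ and $s_{ab}=0$, a contradiction.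

(ii) Suppose that $a_1,b_1$ are in the same class and $a_2,b_2$ in opposite classes. The two slack edges and $F$-paths between $a_1,b_1$ (even) and between $a_2,b_2$ (odd) form an odd closed walk. Its slack is
\[
(1-x_{a_1}-x_{a_2})+\bigl(1-x_{a_1}-(1-x_{a_2})\bigr)=1-2x_{a_1}<1,
\]
contradicting Lemma~\ref{lem:walk}. Exchanging $i$ and $j$ excludes the other mixed case. If both pairs are in opposite classes, the two slacks sum to
\[
(1-x_{a_1}-x_{a_2})+\bigl(1-(1-x_{a_1})-(1-x_{a_2})\bigr)=0,
\]
but both are positive, a contradiction.
\end{proof}

Let $M$ be the graph on $\{1,\dots,k\}$ in which $ij$ is an edge if some slack edge joins $K_i$ and $K_j$. By Lemma~\ref{lem:quotient}(ii), each edge $ij$ of $M$ has a well-defined class in $K_i$, a well-defined class in $K_j$, and a well-defined slack $s_{ij}>0$.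

\begin{lemma}\label{lem:trace}
Each $Z\in\mathcal Z$ consists of paths of $F$-edges (possibly single nodes) in distinct components, joined cyclically by at least three slack edges. So $Z$ traces a cycle of $M$, and this cycle determines the functional $d\mapsto d(Z)$ on $L$.
\end{lemma}

\begin{proof}
Since $s(Z)=1$, there are slack edges in $Z$. Removing them leaves \emph{segments} consisting of $F$-edges. If there were only one slack edge, its ends would be joined by the segment, so they would be in the same component, contradicting Lemma~\ref{lem:quotient}(i).

Suppose two segments lie in the same $K_i$. Choose a node in each, and let $\Pi$ be an $F$-path between these nodes. The two nodes divide $Z$ into two paths $Z_1,Z_2$, each containing a slack edge. As $|Z|$ is odd, the lengths of $Z_1$ and $Z_2$ have different parities, so for one $j\in\{1,2\}$ the closed walk $Z_j+\Pi$ is odd. Its slack is $s(Z_j)<s(Z)=1$, contradicting Lemma~\ref{lem:walk}. So the segments lie in distinct components.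

If there were exactly two slack edges, both would join the same two components, and by Lemma~\ref{lem:quotient}(ii) both segments would have their ends in one class, hence even length. Then $|Z|$ would be even, a contradiction.

Finally, let $d\in L$. Along a segment with ends $y,z$, the values of $d$ alternate in sign, so they sum to $d_y$ if $y,z$ are in the same class and to $0$ otherwise. The classes of $y$ and $z$ are those of the two edges of $M$ by which the traced cycle enters and leaves the component, and $d$ is constant on each class. So $d(Z)$ depends only on the cycle.
\end{proof}

\subsection{There are exactly four components}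

\begin{lemma}\label{lem:four}
$U=V$ and $k=4$.
\end{lemma}

\begin{proof}
\emph{$k\ge4$.} By Lemmas~\ref{lem:span} and~\ref{lem:trace}, $M$ has at least $k\ge1$ cycles. A graph on one or two nodes has no cycle, and a graph on three nodes has at most one.

\emph{$U=V$.} By Lemma~\ref{lem:span}, $|\mathcal Z|\ge k\ge4$, so $U$ contains at least four odd holes. The odd holes avoiding a given node are:
\begin{center}
\begin{tabular}{ll@{\qquad}ll}
$A$: & $T'$ & $p$: & $T,T'$\\
$u$: & $T',Q_D,R_C$ & $v$: & $T',Q_C,R_D$\\
$C$: & $T',Q_D$ & $D$: & $T',Q_C$\\
$f$: & $T,T',Q_D,R_D$ & $g$: & $T,T',Q_C,R_C$
\end{tabular}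
\end{center}
and similarly for the primed nodes. So if $U\ne V$, then up to the $CD$-symmetry $f\notin U$ and $\mathcal Z=\{T,T',Q_D,R_D\}$. Evaluating \eqref{eq:I1b} at $x$, we see that $4+5$ equals $2+2$ plus the sum of five edge values, each at most $1$. So these five edges are tight, and they lie in $Q_D\subseteq U$, hence in $F$. Again by \eqref{eq:I1b}, the functional $Q_D+R_D-T-T'$ vanishes on $L$. So the four functionals span a space of dimension at most $3<k$, contradicting Lemma~\ref{lem:span}.

\emph{$k\le4$.} Suppose $k\ge5$. Then at least five of the six odd holes are tight, and by the $CD$-symmetry we may assume that $R_C$ is tight. Since $U=V$, all tight edges are in $F$. We claim that $T,T',Q_C$ are tight and that all tight holes lie, as functionals on $L$, in the span of $T,T',Q_C,Q_D$.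

If $R_D$ is not tight, then $T,T',Q_C,Q_D,R_C$ are all tight. If $R_D$ is tight, then \eqref{eq:I2} gives
\[
10=x(Q_C)+x(Q_D)+(x_C+x_D)+(x_{C'}+x_{D'})\le 4+4+1+1 .
\]
So $Q_C,Q_D$ and the edges $CD,C'D'$ are tight, and $R_C+R_D-Q_C-Q_D$ vanishes on $L$. Hence $Q_C,Q_D,R_C,R_D$ span a space of dimension at most $3$; as the tight holes have rank $k\ge5$ by Lemma~\ref{lem:span}, both $T$ and $T'$ must be tight. In both cases $Q_C,R_C,T,T'$ are tight, and \eqref{eq:I1} says that $4+5$ equals $2+2$ plus five edge values. So the five edges are tight, and $R_C=T+T'-Q_C$ on $L$. In the second case also $R_D=Q_C+Q_D-R_C$ on $L$. This proves the claim. So the rank is at most $4<k$, contradicting Lemma~\ref{lem:span}.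
\end{proof}

\subsection{The values are \texorpdfstring{$\frac13$ and $\frac23$}{1/3 and 2/3}}

\begin{lemma}\label{lem:values}
$M=K_4$, and $x$ takes only the values $\frac13$ and $\frac23$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:span}, \ref{lem:trace} and~\ref{lem:four}, $M$ is a graph on four nodes with at least four cycles. The graph $K_4$ minus an edge has only three (two triangles and one $4$-cycle), so $M=K_4$.

Give the two classes of each $K_i$ the signs $+$ and $-$. Let $\tau_i\in(0,1)$ be the value of $x$ on the $+$ class, so that $1-\tau_i$ is its value on the $-$ class. Call an edge of $M$, and each slack edge belonging to it, \emph{like} if it joins classes of equal sign, and \emph{unlike} otherwise. On a closed walk in $\Gamma$ the sign changes an even number of times, and it changes exactly along the $F$-edges and the unlike slack edges. So the number of like slack edges on an odd closed walk is odd. Thus holes in $\mathcal Z$ trace cycles of $M$ that are \emph{odd} in the sense that they contain an odd number of like edges; other cycles are \emph{even}. Exchanging the signs in one component $K_i$ changes the status of the three edges of $M$ at $i$, and does not affect the parity of cycles.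 Each edge of $K_4$ is in two triangles, so the number of odd triangles is even.

\emph{No odd triangle.} Each $4$-cycle is the sum modulo $2$ of two triangles, so all cycles are even and $\mathcal Z=\emptyset$, contradicting Lemma~\ref{lem:span}.

\emph{Two odd triangles,} say $123$ and $124$. Exchange signs in $K_1,K_2,K_4$ where necessary to make $13,23,34$ unlike. As $134$ and $234$ are even, $14$ and $24$ are unlike; as $123$ is odd, $12$ is like. Exchanging all signs if necessary, $12$ joins $+$ to $+$. So $s_{12}=1-\tau_1-\tau_2$, and every other $s_{ij}$ is $\pm(\tau_i-\tau_j)$. Every odd cycle contains the edge $12$, exactly once. So for $Z\in\mathcal Z$ we have $s(Z)=1+\ell_Z(\tau)$ with a homogeneous linear form $\ell_Z$, and tightness means $\ell_Z(\tau)=0$. This homogeneity allows us to move $x$: let $d$ be $\tau_i$ on the $+$ class and $-\tau_i$ on the $-$ class of $K_i$. Then $d\in L$ and $d\ne0$. Passing from $x$ to $x+\varepsilon d$ replaces $\tau$ by $(1+\varepsilon)\tau$ and keeps the equations $x_a+x_b=1$ for $ab\in F$, so the formula for the slack of $Z$ gives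
\[
|Z|-2(x+\varepsilon d)(Z)=1+(1+\varepsilon)\,\ell_Z(\tau)=1=|Z|-2x(Z)
\]
and $d(Z)=0$ for all $Z\in\mathcal Z$, contradicting Lemma~\ref{lem:span}.

\emph{Four odd triangles.} Then all $4$-cycles are even, so holes in $\mathcal Z$ trace triangles. Since at least four distinct functionals occur, each of the four triangles is traced by a tight hole, and
\begin{equation}\label{eq:tri}
s_{ij}+s_{jl}+s_{il}=1\quad\text{for every triangle }ijl .
\end{equation}
Exchange signs so that $13,23,34$ are like; then the remaining edges are like as well, because all triangles are odd. So each edge of $M$ is of type $++$, with $s_{ij}=1-\tau_i-\tau_j$, or of type $--$, with $s_{ij}=\tau_i+\tau_j-1$. Suppose a triangle has edges of both types, say $ij$ of type $++$ and $il$ of type $--$. Then $s_{ij}+s_{il}=\tau_l-\tau_j$. Adding $s_{jl}$, which is $1-\tau_j-\tau_l$ or $\tau_j+\tau_l-1$, we get $1-2\tau_j<1$ or $2\tau_l-1<1$, contradicting \eqref{eq:tri}. So in each triangle all edges have the same type, and since any two adjacent edges of $K_4$ are in a triangle, all six edges have the same type. Exchanging all signs if necessary, it is $++$. Now \eqref{eq:tri} says $\tau_i+\tau_j+\tau_l=1$ for all triples, so all $\tau_i=\frac13$.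
\end{proof}

\subsection{Locating the values}

Let $W$ be the set of nodes $a$ with $x_a=\frac23$; all other nodes have value $\frac13$. We show $W=W^*$. The conditions on $W$ are the following.
\begin{itemize}
\item $W$ is stable, and $F$ is the set of edges meeting $W$, each having exactly one end in $W$. Slack edges are those not meeting $W$.
\item The graph $(V,F)$ has $14$ nodes and four components, so $F$ has rank $10$. In particular, $\sum_{w\in W}\deg w=|F|\ge10$.
\item For each odd hole $Z$ we have $1\le s(Z)=\frac13\bigl(|Z|-2|Z\cap W|\bigr)$. So $|W\cap T|\le1$, $|W\cap T'|\le1$, $|W\cap Q_C|\le3$, $|W\cap Q_D|\le3$.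
\item $M=K_4$: any two components are joined by a slack edge. In particular, if $\{a\}$ and $\{b\}$ are distinct components, then $ab\in E$.
\end{itemize}
Every node is in $T$, in $T'$, or in $\{p,p',f,g\}$. Let $W_0=W\cap\{p,p',f,g\}$. These four nodes have degree $2$, and $|W_0|\le3$ because $pp'\in E$. Besides $W_0$, the set $W$ contains at most one node of $T$ and at most one of $T'$.

\emph{Case $|W_0|\le1$.} The degree sum is at most $2+3+3=8<10$, a contradiction.

\emph{Case $|W_0|=2$.} Now $W$ needs degree sum at least $6$ from $T$ and $T'$, so it contains a node of degree $3$ from each, that is, one of $A,C,D$ and one of $A',C',D'$. If $W_0=\{f,g\}$, then $C,D,C',D'\notin W$ by stability, so $W=\{A,A',f,g\}=W^*$. Otherwise, since $W_0\ne\{p,p'\}$, we may assume $W_0=\{p,f\}$ by symmetry. Then $A,C,C'\notin W$, so $D\in W$, and $A'\in W$ or $D'\in W$.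
\begin{itemize}
\item $W=\{D,A',p,f\}$: neither $u$ nor its neighbors $A,C$, and neither $D'$ nor its neighbors $v',C',g$, are in $W$. So $\{u\}$ and $\{D'\}$ are components, but $uD'\notin E$, a contradiction.
\item $W=\{D,D',p,f\}$: $|F|=3+3+2+2=10$, but $F$ contains the $6$-cycle $C\,f\,C'\,D'\,g\,D\,C$, so its rank is at most $9$, a contradiction.
\end{itemize}

\emph{Case $|W_0|=3$.} By the prime symmetry, $W_0=\{p,f,g\}$. By stability $A,C,D,C',D'\notin W$. So the node of $W\cap T$, if any, is $u$ or $v$, with degree $2$, and the node of $W\cap T'$, if any, is $A'$, $u'$, or $v'$, with degree at most $3$. Since the degree sum of $W_0$ is $6$, both must exist. By the $CD$-symmetry, assume $v\in W$. Then $Q_D$ already contains $v,p,g\in W$, so $A',v'\notin W$. Hence $u'\in W$ and $W=\{v,p,f,g,u'\}$. Neither $u$ nor its neighbors $A,C$, and neither $v'$ nor its neighbors $A',D'$, are in $W$. So $\{u\}$ and $\{v'\}$ are components, but $uv'\notin E$, a contradiction.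

\subsection{Completion of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
We have shown that every non-integral vertex of $P(\Gamma)$ equals $x^*$, and $x^*$ is a vertex by Lemma~\ref{lem:isvertex}. So $\Gamma$ is not h-perfect.

Let $H$ be the subgraph of $\Gamma$ obtained by deleting a nonempty set $X\neq V$ of nodes. Extending vectors by $0$ on $X$, we identify $P(H)$ with the face of $P(\Gamma)$ given by $x_w=0$ for $w\in X$. To see that the two sets agree, note first that the inequalities of $P(H)$ are inequalities of $P(\Gamma)$, except for $x_a\le1$ when $a$ is isolated in $H$; this one holds on the face because $a$ has a neighbor $b$ in $\Gamma$ and $x_a\le x_a+x_b\le1$. Conversely, take a point of $P(H)$, extended by $0$. It has $x_a\le1$ for all $a$, so the inequalities of edges meeting $X$ hold; the other edges are edges of $H$. For an odd hole $Z$ containing a node $w\in X$, the path $Z-w$ has a perfect matching, so $x(Z)=x(Z-w)\le\frac{|Z|-1}2$ by the edge inequalities; the other odd holes are odd holes of $H$.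

A vertex of this face is a vertex of $P(\Gamma)$ with a zero coordinate. So it is not $x^*$, and is integral. Hence $H$ is h-perfect.
\end{proof}

Together with Section~\ref{sec:orient}, this completes the proof of Theorem~\ref{thm:main}.

\section{What remains of the converse}

\begin{proof}[Proof of Theorem~\ref{thm:partial}]
(i) Let $H$ be an induced subgraph of $G$ with a clique-acyclic superorientation with special nodes. Extend it to $G$: orient the edges between $V\setminus V(H)$ and $V(H)$ one-way toward $H$, and the edges outside $H$ both ways. No one-way arc enters a node outside $H$, so every one-way cycle lies in $H$. Hence the superorientation of $G$ is clique-acyclic, and its one-way odd holes are exactly those of $H$; keep their special nodes. Let $S$ be an almost-kernel. All arcs leaving a node of $H$ end in $H$. So if $v\in V(H)\setminus S$ has no arc into $S\cap V(H)$, it has no arc into $S$, and $v=v_i$ with $|Z_i\cap S|=\frac{|Z_i|-1}2$ and $Z_i\subseteq V(H)$. Thus $S\cap V(H)$ is an almost-kernel for $H$.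

(ii) By (i), it suffices to find, for each odd $n\ge7$, a clique-acyclic superorientation with special nodes, but without almost-kernel, of the complement $H$ of the cycle $C_n$ on $\mathbb Z_n$. As in Example~\ref{ex:antihole}, orient $i\to i+2$ one-way for all $i$, and all other edges both ways. As $n$ is odd, the one-way arcs form a single directed cycle through all $n$ nodes. It lies in no clique, so the superorientation is clique-acyclic.

There are no odd holes in $H$. The node set of an odd hole of length $m$ would induce in $C_n$ the complement of an $m$-cycle. For $m\ge7$ this complement has degrees $m-3>2$, which is impossible in $C_n$. For $m=5$ it is a $5$-cycle, but a proper subgraph of $C_n$ contains no cycle. So there are no special nodes, and an almost-kernel would be a kernel, in particular a maximal stable set of $H$. Such a set is of the form $\{i,i+1\}$. The only neighbor of $i+2$ in it is $i$, and the edge between them is oriented $i\to i+2$ only. So $i+2$ has no arc into the set, a contradiction.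

(iii) Suppose $G$ has no odd hole. The antihole on five nodes is a $5$-cycle, so by (ii) $G$ has no odd antihole as an induced subgraph either. By the Strong Perfect Graph Theorem \cite{CRST}, $G$ is perfect. By the theorem of Chv\'atal and Fulkerson, the stable set polytope of a perfect graph is given by the nonnegativity and clique inequalities. So $G$ is h-perfect.
\end{proof}

\begin{remark}
A graph is \emph{t-perfect} if its stable set polytope is described by $0\le x_v\le1$ for all nodes, $x_a+x_b\le1$ for all edges, and $x(Z)\le\frac{|Z|-1}2$ for all odd cycles $Z$. For a triangle-free graph these inequalities describe $P(G)$, since the additional odd cycle inequalities are valid for $P(G)$ by Lemma~\ref{lem:walk}. So for triangle-free graphs t-perfection and h-perfection coincide, and $\Gamma$ shows that the analogous converse for t-perfect graphs also fails, even for triangle-free graphs.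
\end{remark}

\begin{remark}
There are infinitely many counterexamples. Let $G$ be the disjoint union of $\Gamma$ and an h-perfect graph $H$. A clique-acyclic superorientation with special nodes of $G$ consists of one of $\Gamma$ and one of $H$. Each of them has an almost-kernel, by Theorems~\ref{thm:main} and~\ref{thm:known}, and the union of the two is an almost-kernel for $G$. But $P(G)=P(\Gamma)\times P(H)$ has a non-integral vertex.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ICC}
\emph{Integrality, complexity and colourings in polyhedral combinatorics},
\url{https://core.ac.uk/download/286542661.pdf}.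

\bibitem{CRST}
Chudnovsky, Robertson, Seymour, Thomas (Strong Perfect Graph Theorem), Ann.\ of Math., 2006.

\end{thebibliography}

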